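# Symmetric 3-partitions of the disk and the Mercedes Star

## 1. The sharp bound $\Lambda\ge j_{3/2,1}^2$ and its equality case

Let $D\subset\mathbb R^2$ be the open unit disk, let $\sigma(x,y)=(x,-y)$, and let $\lambda_1(\omega)$ be the smallest eigenvalue of the Dirichlet Laplacian on the open set $\omega$. Write $j_{\nu,l}$ for the $l$-th positive zero of the Bessel function $J_\nu$, and
$$\kappa:=j_{3/2,1}=4.49340..,\quad\text{the first positive root of }\tan s=s .$$

**Theorem 1.1.** Let $\mathcal D=\{D_1,D_2,D_3\}$ be a family of mutually disjoint, open, connected subsets of $D$ such that $\sigma$ maps the family onto itself. Then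
$$\Lambda(\mathcal D):=\max_{1\le i\le3}\lambda_1(D_i)\ \ge\ \kappa^2 .$$
Equality holds if and only if, up to relabeling and sets of capacity zero, $\mathcal D$ is a Mercedes Star with one of its radii on $\Sigma=\{y=0\}$.

Let me unpack this. A family $\mathcal D$ of three mutually disjoint, open, connected subsets of $D$ is a *3-partition* of $D$, and $\Lambda(\mathcal D)$ is its *energy*. The sets need not fill $D$. A 3-partition is *strong* if $\mathrm{Int}(\overline{D_1\cup D_2\cup D_3})\setminus\partial D=D$. It is *symmetric with respect to* $\Sigma$ if $\sigma$ maps the family $\{D_1,D_2,D_3\}$ onto itself; $\sigma$ may permute the sets. For example, the left half-disk $\{x<0\}$ together with the two quarter-disks $\{x>0,y>0\}$ and $\{x>0,y<0\}$ is symmetric, and $\sigma$ swaps the quarter-disks. The *Mercedes Star* is the 3-partition into three open sectors of aperture $2\pi/3$ with vertex at the origin. The ground state of such a sector is $J_{3/2}(\kappa r)\sin\frac{3\theta}2$, so its energy is $\kappa^2$.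

Partitions are identified when, after relabeling, corresponding sets differ by a set of capacity zero. A point of the plane has capacity zero: one can delete finitely many points from each $D_i$ without changing any eigenvalue. A segment has positive capacity, so deleting one matters. I shall use four standard facts. The space $H^1_0(\omega)$ depends on $\omega$ only up to capacity zero. An open set of capacity zero is empty. The quasicontinuous representative of a function in $H^1_0(\omega)$ vanishes quasi-everywhere (q.e., that is, off a set of capacity zero) outside $\omega$. A continuous $H^1$ function is its own quasicontinuous representative.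

Put $\mathfrak L_3(D)=\inf\Lambda(\mathcal D)$ over all 3-partitions. Minimal 3-partitions, those with $\Lambda(\mathcal D)=\mathfrak L_3(D)$, exist; up to the identification above they are strong, and "minimal 3-partition" means a strong one. The problem, taken from "On Spectral Minimal Partitions: The Disk Revisited", is to prove or disprove the following statement, which is a conjecture there.

**Corollary 1.2.** Suppose that there exists some minimal 3-partition for the disk which is symmetric with respect to $\Sigma$. Then, possibly after a rotation, this partition corresponds to the Mercedes Star.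

*Proof from Theorem 1.1.* The Mercedes Star shows $\mathfrak L_3(D)\le\kappa^2$. If $\mathcal D$ is symmetric and minimal, then $\kappa^2\ge\mathfrak L_3(D)=\Lambda(\mathcal D)\ge\kappa^2$. So equality holds in Theorem 1.1. $\square$

So the conjecture is true. Theorem 1.1 says more, since it concerns all symmetric partitions. It does not decide whether $\mathfrak L_3(D)=\kappa^2$ without a symmetry assumption, and the conjecture does not require this.

**Numerical values used.** $j_{0,1}=2.40482..$, $j_{1,1}=3.83170..$, $\kappa=4.49340..$, $j_{2,1}=5.13562..$, $j_{0,2}=5.52007..$, $j_{0,2}-j_{0,1}=3.11525..$. Thus $\kappa^2\approx20.19$ and $j_{2,1}^2\approx26.37$.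

## 2. Sectors, disks and rings computed by hand

Three families of symmetric partitions can be computed directly. They also show the three ways in which the set on the axis can meet $\Sigma$, and these return in the proof.

**Sectors.** For $0<\alpha<\pi$ let $D_1=\{0<\theta<\alpha\}$, $D_2=\sigma D_1$, $D_3=\{\alpha<\theta<2\pi-\alpha\}$. Sectors are ordered by inclusion, and strictly smaller aperture means strictly larger $\lambda_1$. So the energy is that of a sector of aperture $\min(\alpha,2\pi-2\alpha)\le2\pi/3$, with equality only for $\alpha=2\pi/3$. The best choice is the Mercedes Star. Here $D_3$ misses exactly $[0,1)$ on $\Sigma$ (we identify $\Sigma\cap D$ with $(-1,1)$).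

**A disk and two half-rings.** Let $D_3=\{|z|<r\}$ and let $D_1,D_2$ be the halves $\{r<|z|<1,\pm y>0\}$. Then $D_3$ misses $(-1,-r]\cup[r,1)$. To have $\lambda_1(D_3)=j_{0,1}^2/r^2\le\kappa^2$ we need $r\ge j_{0,1}/\kappa>0.535$. For a test function $v=\varrho^{-1/2}f$ on the half-ring ($\varrho=|z|$), integration by parts gives $\int v_\varrho^2\varrho\,d\varrho=\int\big(f_\varrho^2-\frac{f^2}{4\varrho^2}\big)d\varrho$. The angular part contributes at least $\int f^2/\varrho^2\,d\varrho\,d\theta$, since $v=0$ at $\theta=0,\pi$. Hence $\lambda_1(D_1)\ge(\pi/(1-r))^2>(\pi/0.465)^2>45>\kappa^2$. The energy always exceeds $\kappa^2$.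

**A ring and two half-disks.** Let $D_1=\{|z|<r,y>0\}$, $D_2=\sigma D_1$, $D_3=\{r<|z|<1\}$. Now $D_3$ misses $[-r,r]$. To have $\lambda_1(D_1)=j_{1,1}^2/r^2\le\kappa^2$ we need $r\ge j_{1,1}/\kappa>0.85$. The same substitution gives $\lambda_1(D_3)\ge(\pi/(1-r))^2-\frac1{4r^2}>400>\kappa^2$. Again the energy exceeds $\kappa^2$.

## 3. Mixed Dirichlet–Neumann eigenvalues on the half-disk

**Notation.** $D^\pm=D\cap\{\pm y>0\}$, $C$ is the open upper unit semicircle. $H=\{v\in H^1(D^+):v=0\text{ on }C\}$, and $\tilde v$ is the extension of $v$ that is even in $y$. Thus $v\mapsto\tilde v$ identifies $H$ with the even functions in $H^1_0(D)$. We put $v^\pm=\max(\pm v,0)$, so $v=v^+-v^-$, and $R(v)=\int_{D^+}|\nabla v|^2/\int_{D^+}v^2$.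

**Definition 3.1.** For $F\subset(-1,1)$ relatively closed, let $H_F=\{v\in H:\tilde v\in H^1_0(D\setminus F)\}$, and let $\mu_1(F)<\mu_2(F)\le\dots$ be the eigenvalues of $\int_{D^+}|\nabla v|^2$ on $H_F$.

In words: Dirichlet condition on $C\cup F$, Neumann condition on $\Sigma\setminus F$. The first eigenvalue is simple with a positive eigenfunction: if $v$ is a first eigenfunction so is $|v|$, and $-\Delta|v|=\mu_1|v|\ge0$ in the connected set $D^+$ forces $|v|>0$. Every $H_F$ contains $H^1_0(D^+)$ and is contained in $H$.

**Lemma 3.2.** If $v\in H^1(D^+)\cap C(\overline{D^+})$ vanishes on $\overline C\cup F$, then $v\in H_F$.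

*Proof.* For $\varepsilon>0$ the function $(\tilde v-\varepsilon)^+-(\tilde v+\varepsilon)^-$ is supported in $\{|\tilde v|\ge\varepsilon\}$, a compact set disjoint from $\partial D\cup F$. So it lies in $H_0^1(D\setminus F)$. Its gradient is $1_{\{|\tilde v|>\varepsilon\}}\nabla\tilde v$, so it tends to $\tilde v$ in $H^1$ as $\varepsilon\to0$. $\square$

**Examples 3.3.** (a) $F=\emptyset$: the eigenfunctions are $J_n(j_{n,l}r)\cos n\theta$, $n\ge0$. So $\mu_1(\emptyset)=j_{0,1}^2$, $\mu_2(\emptyset)=j_{1,1}^2$ is simple, and $\mu_3(\emptyset)=j_{2,1}^2>\kappa^2$. Since $H_F\subset H$, min–max gives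
$$\mu_3(F)>\kappa^2\qquad\text{for every }F. \tag{3.1}$$

(b) $F=(-1,1)$: then $H_F=H_0^1(D^+)$, with eigenvalues $j_{1,1}^2,j_{2,1}^2,\dots$

(c) $F=[0,1)$: separation of variables gives $J_{n+1/2}(j_{n+1/2,l}r)\sin((n+\frac12)\theta)$, $n\ge0$. These vanish at $\theta=0$ and have zero $\theta$-derivative at $\theta=\pi$. So $\mu_1([0,1))=\pi^2$, and $\mu_2([0,1))=\kappa^2$ is simple, with eigenfunction $J_{3/2}(\kappa r)\sin\frac{3\theta}2$. By the mirror map $x\mapsto-x$, $\mu_2((-1,0])=\kappa^2$.

**Lemma 3.4 (strict monotonicity).** If $F_1\subset F_2$ and $F_2\setminus F_1$ contains an open interval $J$, then $\mu_k(F_1)<\mu_k(F_2)$ for every $k$.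

*Proof.* Otherwise $\mu_k(F_2)\le\mu_k(F_1)$. Choose $\varphi\ne0$ in the span of the first $k$ eigenfunctions for $F_2$, orthogonal in $L^2$ to the first $k-1$ eigenfunctions for $F_1$. Then $\varphi\in H_{F_2}\subset H_{F_1}$ and $R(\varphi)\le\mu_k(F_2)\le\mu_k(F_1)$. So $\varphi$ minimizes $R$ on that orthogonal complement, and it is an eigenfunction for $F_1$. Since $J$ does not meet $F_1$, $\tilde\varphi$ is a smooth even solution near $J$, so $\varphi_y=0$ on $J$. Since $\varphi\in H_{F_2}$, also $\varphi=0$ on $J$. With zero Cauchy data on $J$, $\varphi\equiv0$, a contradiction. $\square$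

## 4. From symmetric partitions to pairs of functions

*The purpose of this section is to replace partitions by pairs of nonnegative functions on $D^+$, where compactness gives minimizers.* Let $\mathcal D$ be symmetric with $\Lambda(\mathcal D)<\infty$. The permutation of the three sets induced by $\sigma$ is an involution. So $\sigma$ fixes all three sets, or swaps two and fixes the third.

**Step 1: all three fixed.** The ground state of the connected set $D_i$ is simple and positive, so it is even. Its restriction to $D^+$ is a nonzero element of $H$ with $R=\lambda_1(D_i)\le\Lambda(\mathcal D)$. The three restrictions have pairwise products $0$, so on their span $R\le\Lambda(\mathcal D)$. By min–max $\Lambda(\mathcal D)\ge\mu_3(\emptyset)=j_{2,1}^2>\kappa^2$.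

**Step 2: a swap, $\sigma D_1=D_2$ and $\sigma D_3=D_3$.** Since $D_1\cap\sigma D_1=\emptyset$, $D_1$ does not meet $\Sigma$. Being connected, it lies in $D^+$ or $D^-$, and after relabeling $D_1\subset D^+$. Let $u_1\in H^1_0(D_1)\subset H_0^1(D^+)$ be the ground state of $D_1$, and $u_3\in H$ the restriction to $D^+$ of the (even) ground state of $D_3$. Then $(u_1,u_3)\in\mathcal P$ and $\max(R(u_1),R(u_3))\le\Lambda(\mathcal D)$, where
$$\mathcal P=\{(v_1,v_3):v_1\in H_0^1(D^+),\ v_3\in H,\ v_i\ge0,\ v_i\not\equiv0,\ v_1v_3=0\text{ a.e.}\},\qquad m:=\inf_{\mathcal P}\max(R(v_1),R(v_3)).$$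

(If $\sigma$ preserves the family only up to capacity zero, nothing changes. Indeed $H_0^1(\sigma D_i)$ is still the right space, and the open set $D_1\cap\sigma D_1$ then has capacity zero, so it is empty.)

**Step 3: minimizers exist and $m\le\kappa^2$.** Take a minimizing sequence with both functions normalized in $L^2$. It is bounded in $H^1$, so along a subsequence it converges weakly in $H_0^1(D^+)\times H$, strongly in $L^2$ and a.e. The limit is nonnegative, normalized, with product $0$ a.e., and $R$ does not increase in the limit. So the limit is a minimizer. For the bound, take the positive and negative parts of $J_{3/2}(\kappa r)\sin\frac{3\theta}2$. The positive part lives on $0<\theta<\frac{2\pi}3$ and vanishes on $\partial D^+$; the negative part lives on $\frac{2\pi}3<\theta<\pi$ with a Neumann condition at $\theta=\pi$. Both have $R=\kappa^2$.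

**Proposition 4.1.** $m=\kappa^2$. For every minimizer $(u_1,u_3)$ of $\max(R,R)$ on $\mathcal P$ there are $\alpha,\beta>0$ such that, possibly after $x\mapsto-x$,
$$\alpha u_1-\beta u_3=c\,J_{3/2}(\kappa r)\sin\tfrac{3\theta}2,\qquad c>0.$$

**Step 4: Proposition 4.1 implies Theorem 1.1.** By Step 1 we only treat a swap, and then $\Lambda(\mathcal D)\ge m=\kappa^2$. Suppose equality holds. Then $(u_1,u_3)$ from Step 2 is a minimizer. Put $u=\alpha u_1-\beta u_3$. Since $u_1u_3=0$ a.e., $\alpha u_1=u^+$ and $\beta u_3=u^-$ a.e. On $D_1$ the function $\alpha u_1>0$ is continuous and so is $u^+$; they agree, so $D_1\subset\{u>0\}$. Extended by $0$ from $D^+$, $u^+$ is continuous in $D$, so it is the quasicontinuous representative of $\alpha u_1\in H_0^1(D_1)$. It therefore vanishes q.e. off $D_1$, that is, $\{u>0\}\setminus D_1$ has capacity zero. In the same way, with the even extensions, $D_3\subset\{\tilde u<0\}$ and the difference has capacity zero. Finally $D_2=\sigma D_1$ up to capacity zero. By the formula for $u$, up to the mirror, $D_1$ is $0<\theta<\frac{2\pi}3$,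 $D_2$ its reflection, and $D_3$ the remaining sector. This is the Mercedes Star with a radius on $\Sigma$. Conversely, such a partition has energy $\kappa^2$. $\square$

It remains to prove Proposition 4.1. From now on **fix a minimizer** $(u_1,u_3)$ and write
$$a(v,\varphi)=\int_{D^+}(\nabla v\cdot\nabla\varphi-m\,v\varphi).$$
For $v\neq0$, $R(v)<m$ means $a(v,v)<0$. Properties proved for minimizers hold also for their mirror images under $x\mapsto-x$.

## 5. What moving one endpoint gives, and what it does not

A natural plan is this. Show that some combination $u=\alpha u_1-\beta u_3$ is an eigenfunction of a mixed problem with a Dirichlet set $F$, and compare $\mu_2(F)$ with $\mu_2([0,1))=\kappa^2$ by Lemma 3.4. Suppose we have done the first part and $F=[b,1)$, so $m=\mu_2([b,1))\le\kappa^2$. If $b<0$, Lemma 3.4 gives $m>\kappa^2$, a contradiction. If $b>0$, Lemma 3.4 gives $\mu_2([b,1))<\kappa^2$, which is perfectly compatible with what we know. Monotonicity pushes the endpoint only one way. For $F=(-1,a]\cup[b,1)$ it gives $a<0<b$ and stops.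

What has not been used is that $u\le0$ on all of $\Sigma$, with $u_y\ge0$ on $F$. A mixed eigenfunction generally behaves like $c_0\rho^{1/2}\sin(\psi/2)$ at an endpoint of $F$, with $\psi=0$ on $F$ and $\psi=\pi$ on $\Sigma\setminus F$. The sign on $\Sigma\setminus F$ asks for $c_0\le0$, the sign of $u_y$ on $F$ for $c_0\ge0$. So $c_0=0$. Now look at $w=\partial_\theta u=xu_y-yu_x$. It solves the same equation. It vanishes where $u$ had a Neumann condition, and it has a Neumann condition where $u$ vanished. For $c_0\ne0$ and an endpoint $(b,0)$ with $b\ne0$, $w$ would behave like $\frac{bc_0}2\rho^{-1/2}\cos\frac\psi2$, which is not in $H^1$; with $c_0=0$ it is. So the same $m$ is an eigenvalue for *two* complementary Dirichlet sets. For $F=[0,1)$ one sees it directly: $\partial_\theta\big(J_{3/2}(\kappa r)\sin\frac{3\theta}2\big)=\frac32J_{3/2}(\kappa r)\cos\frac{3\theta}2$ is an eigenfunction for $(-1,0]$. For $F=[b,1)$ the second set is $(-1,b]$, and monotonicity there excludes $b>0$.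

Three things are left. We need $u$ with these sign properties (Sections 6 and 7). We need to know which sets $F$ occur (Sections 8 to 10). And the two shapes with two endpoints, where monotonicity is too weak, must be excluded (Sections 13 and 14).

## 6. A variational inequality on a cone

**Lemma 6.1.** Every minimizer has $R(u_1)=R(u_3)=m$.

*Proof.* Suppose $R(u_1)<m=R(u_3)$. Let $x\in D^+$. Since $u_1\wedge M\to u_1$ in $H^1$ as $M\to\infty$, fix $M$ with $R(u_1\wedge M)<m$. Let $\chi_\varepsilon=0$ on $B=B_\varepsilon(x)$, $\chi_\varepsilon=1$ off $B_{\sqrt\varepsilon}(x)$ and $\chi_\varepsilon(z)=\log(|z-x|/\varepsilon)/\log(\varepsilon^{-1/2})$ in between. Then $0\le\chi_\varepsilon\le1$ and $\int|\nabla\chi_\varepsilon|^2=2\pi/\log(\varepsilon^{-1/2})\to0$. As $u_1\wedge M$ is bounded, $v_1=(u_1\wedge M)\chi_\varepsilon\to u_1\wedge M$ in $H^1$, so for small $\varepsilon$ we have $R(v_1)<m$ and $B\subset D^+$. Let $\varphi\in C_c^\infty(B)$. For small $|s|$, $(v_1,|u_3+s\varphi|)\in\mathcal P$, because $v_1=0$ on $B$ and off $B$ nothing changed.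 Since $R(v_1)<m$, we must have $R(u_3+s\varphi)\ge m=R(u_3)$, hence $a(u_3,\varphi)=0$. As $x$ is arbitrary, $-\Delta u_3=mu_3\ge0$ in $D^+$. So $u_3>0$ in $D^+$ and $u_1=0$, a contradiction. If $R(u_3)<m=R(u_1)$, exchange the roles. $\square$

**Lemma 6.2.** (i) If $g\in H$ ($g\in H_0^1(D^+)$ when $i=1$) vanishes a.e. on $\{u_i=0\}$, then $a(u_i,g)=0$. (ii) $a(u_i,\psi)\le0$ for all $0\le\psi\in H$, $i=1,3$.

*Proof.* (i) Replacing $u_i$ by $|u_i+\tau g|$, $|\tau|$ small, gives a pair in $\mathcal P$. If $R(u_i+\tau g)<m$, this pair would be a minimizer (the other function has $R=m$) violating Lemma 6.1. So $a(u_i+\tau g,u_i+\tau g)\ge0$ with equality at $\tau=0$, and the derivative vanishes.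

(ii) Let $v=(u_i-s\psi)^+$, $s>0$. Then $0\le v\le u_i$, so $v$ vanishes on $\{u_i=0\}$, and $v\in H_0^1(D^+)$ if $i=1$. For small $s$, $v\ne0$, and $a(v,v)\ge0$ exactly as in (i). By (i), $a(u_i,v)=0$. Hence $0\le a(v,v)=a(u_i-s\psi,v)=-s\,a(\psi,v)$, so $a(\psi,v)\le0$. Let $s\to0$; then $v\to u_i$ in $H^1$. $\square$

Varying one function inside its own support says nothing about how $u_1$ and $u_3$ fit together across the interface. For that we move both at once, along a path joining $u_1$ to $-u_3$. Let
$$K=\{v\in H:v\le0\text{ on }\Sigma\}\quad\text{(traces)},$$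
a convex cone. If $U\in K$, then $U^+\in H_0^1(D^+)$ and $U^-\in H$, which is just what $\mathcal P$ requires.

**Proposition 6.3.** There are $\alpha,\beta>0$ such that $u:=\alpha u_1-\beta u_3\in K$ satisfies
$$a(u,\varphi)\ge0\quad\text{for all }\varphi\in K,\qquad a(u,u)=0. \tag{6.1}$$

*Proof.* Let $\ell_i(\varphi)=a(u_i,\varphi)$.

**Step 1: no $\varphi\in K$ has $\ell_1(\varphi)<0<\ell_3(\varphi)$.** Suppose $\varphi$ does. For $t\in[0,1]$ and $\varepsilon>0$ put $U=(1-t)u_1-tu_3+\varepsilon\varphi\in K$ and $J_\pm(t)=a(U^\pm,U^\pm)$. These are continuous in $t$, because $v\mapsto v^\pm$ is continuous in $H^1$. Since $a(u_1,u_1)=a(u_3,u_3)=0$ (Lemma 6.1) and $a(u_1,u_3)=0$ (product zero),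
$$J_++J_-=a(U,U)=2\varepsilon\big((1-t)\ell_1(\varphi)-t\ell_3(\varphi)\big)+\varepsilon^2a(\varphi,\varphi)\le2\varepsilon\max(\ell_1(\varphi),-\ell_3(\varphi))+\varepsilon^2a(\varphi,\varphi)<0$$
for all $t$, if $\varepsilon$ is small. If both $J_\pm(t)<0$, then $U^\pm\ne0$ and $(U^+,U^-)\in\mathcal P$ has both quotients below $m$, which is impossible. So for each $t$ exactly one of $J_\pm(t)$ is $\ge0$. The closed sets $\{J_+\ge0\}$ and $\{J_-\ge0\}$ are disjoint and cover $[0,1]$, so one of them is all of $[0,1]$.

At $t=0$, $U=u_1+\varepsilon\varphi$ and $U^+\to u_1$ as $\varepsilon\to0$. By Lemma 6.2(ii),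
$$J_+(0)=a(U,U^+)=a(u_1,U^+)+\varepsilon a(\varphi,U^+)\le\varepsilon(\ell_1(\varphi)+o(1))<0 .$$
At $t=1$, $U=-u_3+\varepsilon\varphi$ and $U^-\to u_3$, so
$$J_-(1)=-a(U,U^-)=a(u_3,U^-)-\varepsilon a(\varphi,U^-)\le-\varepsilon(\ell_3(\varphi)+o(1))<0 .$$
So neither set is all of $[0,1]$, a contradiction.

**Step 2: separation.** By Step 1 the convex cone $\{(\ell_1(\varphi),\ell_3(\varphi)):\varphi\in K\}$ misses the open quadrant $\{X<0<Y\}$. Two disjoint convex cones in $\mathbb R^2$ are separated by a line through $0$: there is $(p,q)\ne0$ with $pX+qY\ge0$ on the first and $\le0$ on the quadrant. The latter means $p\ge0\ge q$. With $\alpha=p$, $\beta=-q$ we get $\alpha\ell_1-\beta\ell_3\ge0$ on $K$, which is the inequality in (6.1).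

**Step 3: $\alpha,\beta>0$.** If $\beta=0$, testing with $\pm\varphi\in C_c^\infty(D^+)\subset K$ gives $-\Delta u_1=mu_1$ in $D^+$. So $u_1>0$ there and $u_3=0$, a contradiction. If $\alpha=0$, likewise $u_3>0$ and $u_1=0$. Finally $u\le0$ on $\Sigma$, since $u_1=0\le u_3$ there, and $a(u,u)=0$ because $a(u_i,u_i)=0=a(u_1,u_3)$. $\square$

Testing (6.1) with $\pm\varphi\in C_c^\infty(D^+)$ gives $-\Delta u=mu$ in $D^+$, so $u$ is analytic there. Also $\{u>0\}=\{u_1>0\}$ and $\{u<0\}=\{u_3>0\}$ a.e., so $u$ changes sign.

## 7. Continuity up to the axis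

*The purpose of this section is to show that $\tilde u$ is continuous, so that the zero set of $u$ on $\Sigma$ makes sense.*

**Step 1: a measure on $\Sigma$.** For $0\le\psi\in C_c^\infty(D)$, $-(\psi+\psi\circ\sigma)|_{D^+}\in K$. So (6.1) gives $\int_D(\nabla\tilde u\cdot\nabla\psi-m\tilde u\psi)=a(u,\psi+\psi\circ\sigma)\le0$. Therefore
$$\Delta\tilde u+m\tilde u=\nu\ge0\ \text{ in }D,\qquad\nu\text{ a Radon measure carried by }\Sigma, \tag{7.1}$$
and $a(u,\psi)=-\frac12\int\psi\,d\nu$ for even $\psi\in C_c^\infty(D)$.

**Step 2: boundedness and boundary values.** By Lemma 6.2(ii), in the same way, $-\Delta\tilde u_i\le m\tilde u_i$ in $D$. The weak maximum principle gives $0\le\tilde u_i\le m(-\Delta_D)^{-1}\tilde u_i$. Since $\tilde u_i\in H^1_0(D)$ is in $L^p$ for all $p<\infty$, the right side is in $C(\overline D)$ and vanishes on $\partial D$. So $\tilde u_i$ and $\tilde u$ are bounded and tend to $0$ at $\partial D$. Likewise $0\le u_1\le m(-\Delta_{D^+})^{-1}u_1$. Here the right side is the restriction of $m(-\Delta_D)^{-1}$ applied to the odd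 extension of $u_1$, which is continuous and vanishes on $\Sigma$. So $u_1\to0$ at $\Sigma$.

**Step 3: a good representative, nonpositive on $\Sigma$.** On an open disk $B\Subset D$ write $\tilde u=h-p$ with $p(x)=\frac1{2\pi}\int_B\log\frac1{|x-z|}\,d\nu(z)$. Then $\Delta p=-\nu$ in $B$, so $\Delta h=-m\tilde u\in L^\infty$ and $h$ is continuous. We use $h-p$ as representative of $\tilde u$. The potential $p$ is lower semicontinuous, and its averages over disks increase to $p(x)$ as the radius tends to $0$. So $\tilde u$ is upper semicontinuous and is everywhere the limit of its averages over small disks. In particular it does not depend on $B$, and it agrees with the analytic function $\tilde u$ in $D^\pm$. Since $\tilde u\le\alpha\tilde u_1$ a.e. and $u_1\to0$ at $\Sigma$, the averages give $\tilde u\le0$ everywhere on $\Sigma$.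

**Step 4: $\operatorname{supp}\nu\subset\{\tilde u=0\}\cap\Sigma$.** Suppose $\tilde u(x_0)<0$ with $x_0\in\Sigma$. By upper semicontinuity $\tilde u<-\delta$ on a disk $B'\ni x_0$ centered on $\Sigma$, for some $\delta>0$. For even $0\le\psi\in C_c^\infty(B')$ and small $s>0$, $u+s\psi\in K$. By (6.1), $0\le a(u,u+s\psi)=s\,a(u,\psi)=-\frac s2\int\psi\,d\nu$. So $\nu(B')=0$.

**Step 5: continuity.** Recall the Evans–Vasilesco principle: *if $\mu$ is a finite compactly supported positive measure in $\mathbb R^2$ whose logarithmic potential is finite and continuous when restricted to $\operatorname{supp}\mu$, then the potential is continuous in $\mathbb R^2$.* Let $B'\subset B$ be a closed disk, and let $p_{B'}$, $p_{B\setminus B'}$ be the potentials of $\nu|_{B'}$, $\nu|_{B\setminus B'}$. Both are lower semicontinuous and $>-\infty$. On $\operatorname{supp}(\nu|_{B'})$ we have $\tilde u=0$ by Step 4, so $p=h$ is finite there. Hence both parts are finite there, and $p_{B'}=h-p_{B\setminus B'}$ is upper semicontinuous on that set. Being also lower semicontinuous,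 $p_{B'}$ restricted to the support is finite and continuous. So $p_{B'}$ is continuous in $\mathbb R^2$. In the interior of $B'$, $p_{B\setminus B'}$ is harmonic, so $\tilde u$ is continuous there. With Step 2,
$$\tilde u\in C(\overline D),\qquad\tilde u=0\text{ on }\partial D. \tag{7.2}$$
In particular $\nu$ has no atoms, because an atom at $x$ would give $\tilde u(x)=-\infty$.

Put $F=\{x\in(-1,1):u(x,0)=0\}$, which is relatively closed, and $I=(-1,1)\setminus F$.

**Proposition 7.1.** (a) $u<0$ on $I$, $\operatorname{supp}\nu\subset F$, and near $I$ the function $\tilde u$ is an analytic solution of $-\Delta\tilde u=m\tilde u$, with $u_y=0$ on $I$.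

(b) $u\in H_F$ and $a(u,\varphi)=0$ for $\varphi\in H_F$. So $u$ is an eigenfunction of the $F$-problem with eigenvalue $m$.

(c) On $\operatorname{int}F$, $u$ is smooth up to $\Sigma$ and $\nu=2u_y\,dx$, so $u_y\ge0$ there. The zeros of $u_y$ are discrete in $\operatorname{int}F$.

(d) $F\subset\overline P$, where $P=\{z\in D^+:u(z)>0\}$.

*Proof.* (a) collects Steps 3 and 4 and the evenness of $\tilde u$. (b) Lemma 3.2 gives $u\in H_F$. If $\varphi\in H_F$, then $\tilde\varphi$ is an $H^1$-limit of even functions in $C_c^\infty(D\setminus F)$, on whose supports $\nu=0$; use Step 1. (c) $u$ is continuous and vanishes on $\operatorname{int}F$, so odd reflection makes it an analytic solution across $\operatorname{int}F$. The even function $\tilde u$ then has the jump $2u_y$ in its $y$-derivative. The function $u_y$ is analytic on each interval of $\operatorname{int}F$ and not identically $0$ there, since zero Cauchy data would give $u\equiv0$. (d) Otherwise there are $x\in F$ and $B_r(x)\subset D$ with $u\le0$ on $B_r(x)\cap D^+$. Then $v=-\tilde u\ge0$ is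 continuous in $B_r(x)$ with $\Delta v=-mv-\nu\le0$ and $v(x)=0$. By the minimum principle $v\equiv0$ there, so $u\equiv0$, a contradiction. $\square$

## 8. Three facts of planar topology

"Half-disk at $x\in\Sigma$" means $B_r(x)\cap\{y>0\}$ with $r$ small.

**Lemma 8.1.** Let $E\subset\Sigma\cap D$ be open in $\Sigma$ and let $W\subset D^+\cup E$ be relatively open and connected. Then $W\cap D^+$ is connected.

*Proof.* Suppose $W\cap D^+=A\sqcup B$ with $A,B$ open and nonempty. Each $x\in W\cap E$ has a half-disk contained in $W\cap D^+$. It is connected, so it lies in $A$ or in $B$. Add $x$ to that set. The enlarged sets are relatively open, since neighboring points of $E$ are added to the same side, and they separate $W$, a contradiction. $\square$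

**Lemma 8.2.** Let $W\subset D^+$ be a domain and $x_1\ne x_2$ in $\Sigma$ with $\{x_i\}\times(0,\eta]\subset W$ for some $\eta>0$. Then there is a simple arc from $x_1$ to $x_2$ with interior in $W$.

*Proof.* Join the points $(x_i,\eta)$ by a simple polygonal arc in $W$. Take its part from the last point on the first vertical segment to the first subsequent point on the second, and add the pieces of the vertical segments below these two points. $\square$

**Lemma 8.3.** Let $\gamma$ be a simple arc from $x_1$ to $x_2$, $x_1<x_2$ in $(-1,1)$, with interior in $D^+$, and let $Q$ be the Jordan domain bounded by $\gamma\cup[x_1,x_2]$. Then $Q\subset D^+$, $\overline Q$ is a compact subset of $D$, and $\overline Q\cap\Sigma=[x_1,x_2]$. Small half-disks at $f\in(x_1,x_2)$ lie in $Q$; small half-disks at $f\in\Sigma\setminus[x_1,x_2]$ miss $\overline Q$. A connected subset of $D^+\setminus\gamma$ is contained in $Q$ or disjoint from $\overline Q$.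

*Proof.* Points with $y<0$, points outside $D$, and points of $\Sigma\setminus[x_1,x_2]$ can be joined to $\infty$ off the curve. So none of them is in $Q$, and $Q\subset D^+$. Since $\partial Q=\gamma\cup[x_1,x_2]\subset D$, the statements on $\overline Q$ follow. Let $f\in(x_1,x_2)$. A small disk at $f$ misses $\gamma$, so its upper half misses the curve and is either inside or outside $Q$. As $f\in\partial Q$, the disk meets $Q$, and points with $y\le0$ are not in $Q$; so the half-disk lies in $Q$. For $f\in\Sigma\setminus[x_1,x_2]$ use that $\overline Q$ is closed and $f\notin\overline Q$. The last claim holds because $\partial Q\cap D^+\subset\gamma$. $\square$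

## 9. Two nodal domains and the three shapes of $F$

*The next lemma cuts a function down to one nodal component. It will be used for $u$ now and for other functions in Section 11.*

**Lemma 9.1.** Let $F'\subset(-1,1)$ be relatively closed, $E=(-1,1)\setminus F'$, and $w\in H^1(D^+)\cap C(\overline{D^+})$ with $a(w,\varphi)=0$ for all $\varphi\in H_{F'}$. Let $\mathcal C$ be a component of $\{w\ne0\}$ in $D^+\cup E$ such that $w=0$ on $\overline{\mathcal C}\cap(\overline C\cup F')$. Then $w1_{\mathcal C}\in H_{F'}$, with gradient $1_{\mathcal C}\nabla w$, and $a(w1_{\mathcal C},w1_{\mathcal C})=0$.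

*Proof.* Let $K_\varepsilon=\overline{\mathcal C}\cap\{|w|\ge\varepsilon\}$. It is compact and avoids $\overline C\cup F'$, so it lies in $D^+\cup E$. Since $\mathcal C$ is open and closed in $\{w\neq0\}$, $K_\varepsilon\subset\mathcal C$. Put $v_\varepsilon=\operatorname{sgn}(w)(|w|-\varepsilon)^+1_{\mathcal C}$. The sets $\mathcal C$ and $\overline{D^+}\setminus K_\varepsilon$ are open in $\overline{D^+}$ and cover it. On the first $v_\varepsilon=\operatorname{sgn}(w)(|w|-\varepsilon)^+$, on the second $v_\varepsilon=0$. So $v_\varepsilon$ is continuous, lies in $H^1(D^+)$ with gradient $1_{\mathcal C\cap\{|w|>\varepsilon\}}\nabla w$, and vanishes on $\overline C\cup F'$. By Lemma 3.2, $v_\varepsilon\in H_{F'}$. Let $\varepsilon\to0$. Finally $a(w1_{\mathcal C},w1_{\mathcal C})=\int_{\mathcal C\cap D^+}(|\nabla w|^2-mw^2)=a(w,w1_{\mathcal C})=0$. $\square$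

For several such components the functions $w1_{\mathcal C}$ have pairwise products zero, so $a$ vanishes on their whole span.

**Proposition 9.2.** $P=\{u>0\}\subset D^+$ and $N=\{u<0\}\subset D^+\cup I$ are connected, and so is $N\cap D^+$. Moreover $m=\mu_2(F)$, and it is simple.

*Proof.* Apply Lemma 9.1 with $w=u$, $F'=F$, $E=I$; $u$ vanishes on $\overline C\cup F$. Three components of $\{u\ne0\}$ would give $\mu_3(F)\le m\le\kappa^2$, against (3.1). So there are at most two, and since $u$ changes sign they are $P$ and $N$. ($P\subset D^+$ because $u<0$ on $I$.) Lemma 8.1 gives the connectedness of $N\cap D^+$. As $u$ changes sign, $m>\mu_1(F)$; and $m<\mu_3(F)$. $\square$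

**Proposition 9.3.** Up to $x\mapsto-x$, one of the following holds:

- Case I: $F=[b,1)$, $-1<b<1$;
- Case II: $F=(-1,a]\cup[b,1)$, $-1<a<b<1$;
- Case III: $F=[a,b]$, $-1<a<b<1$.

In Case III, $P\subset Q$ for a set $Q\subset D^+$ whose closure is a compact subset of $D$.

*Proof.* **Step 1: $F$ is not $(-1,1)$, not empty, not a point.** If $I=\emptyset$, then $m=\mu_2((-1,1))=j_{2,1}^2>\kappa^2$. If $F$ is empty or a point, then $\nu=0$, since it has no atoms. So $\tilde u$ is an even sign-changing eigenfunction of $D$ with eigenvalue $m\le\kappa^2<\mu_3(\emptyset)$. Hence $\tilde u=cJ_1(j_{1,1}r)\cos\theta$, $c\neq0$, contradicting $u\le0$ on $\Sigma$.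

**Step 2: at least two components $I_1<I_2$ of $I$.** Take $x_i\in I_i$. By Lemma 8.2 with $W=N\cap D^+$ there is a simple arc $\Gamma\subset N$ from $x_1$ to $x_2$ with interior in $D^+$. Let $Q$ be as in Lemma 8.3. There is $f\in F\cap(x_1,x_2)$. Small half-disks at $f$ lie in $Q$ and meet $P$, by Proposition 7.1(d). As $P\subset D^+$ is connected and misses $\Gamma$, $P\subset Q$. So
$$F\subset\overline P\cap\Sigma\subset\overline Q\cap\Sigma=[x_1,x_2].$$
A third component is impossible: for $J_1<J_2<J_3$, apply this to $J_1,J_2$; but there are points of $F$ between $J_2$ and $J_3$. Since $x_i\in I_i$ were arbitrary, $I=(-1,a)\cup(b,1)$ and $F=[a,b]$. As $F$ is not a point, $a<b$. This is Case III.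

**Step 3: $I=(a,b)$ is an interval.** Then $F=(-1,a]\cup[b,1)$ with at most one piece empty. This is Case I (up to the mirror) or Case II. $\square$

The sectors, the disk with two half-rings and the ring with two half-disks of Section 2 have axes of exactly these three types. Let $F^*$ be the closure of $I$ in $(-1,1)$. Then $(-1,1)\setminus F^*=\operatorname{int}F\ne\emptyset$.

## 10. The square-root term at an endpoint vanishes

**Proposition 10.1.** At every endpoint $e\in(-1,1)$ of $F$, with $\rho=|z-(e,0)|$,
$$u=O(\rho^{3/2}),\qquad\nabla u=O(\rho^{1/2}),\qquad D^2u=O(\rho^{-1/2}). \tag{10.1}$$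
Elsewhere $u$ is smooth up to $\partial D^+$.

*Proof.* Use polar coordinates $(\rho,\psi)$ at $e$ with $\psi=0$ on the $F$ side and $\psi=\pi$ on the $I$ side, and $\zeta=\xi+i\eta=\rho^{1/2}e^{i\psi/2}$. Then $U(\zeta)=u$ is continuous in a closed quarter disk and $\Delta U+4m|\zeta|^2U=0$, with $U=0$ on $\{\eta=0\}$ and $U_\xi=0$ on $\{\xi=0\}$ away from $0$. Reflecting (odd in $\eta$, even in $\xi$) gives a bounded solution in a punctured disk. The singularity is removable: subtract a $C^1$ function with the same bounded Laplacian; what remains is bounded and harmonic in the punctured disk. So $U$ is smooth near $0$, odd in $\eta$ and even in $\xi$. The only quadratic term odd in $\eta$ is $\xi\eta$, which is not even in $\xi$. Hence $U=c_0\eta+O(|\zeta|^3)$, that is,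
$$u=c_0\rho^{1/2}\sin\tfrac\psi2+O(\rho^{3/2}).$$
On $I$ ($\psi=\pi$), $u\le0$ gives $c_0\le0$. On $F$ we have $y=2\xi\eta$, so $u_y=U_\eta/(2\xi)=\frac{c_0}2\rho^{-1/2}+O(\rho^{1/2})$ at $\eta=0$, and $u_y\ge0$ gives $c_0\ge0$. So $c_0=0$, and $U=O(|\zeta|^3)$, $\nabla U=O(|\zeta|^2)$, $D^2U=O(|\zeta|)$. In $z$, $\nabla u=O(|\nabla U|/|\zeta|)$ and $D^2u=O(|D^2U|/|\zeta|^2+|\nabla U|/|\zeta|^3)$, which is (10.1).

Smoothness on $I$, $\operatorname{int}F$ and $C$ is clear. Near a corner $(\pm1,0)$ the axis belongs entirely to $F$ or entirely to $I$. Reflect in $\Sigma$, oddly or evenly, and use $u=0$ on $\partial D$. $\square$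

Put $q(x)=u(x,0)$. By (10.1), $q,q'\to0$ at endpoints of $F$ and $q''$ is integrable there. Green's formula below is always used after cutting out small half-disks at the endpoints of $F$ and letting their radii tend to $0$. By (10.1) the contributions of the half-circles tend to $0$ when the other function is smooth; the one other situation is treated in Section 14.

## 11. Infinitesimal rotations exchange Dirichlet and Neumann

For $t\in\mathbb R$ let $w_t=(x-t)u_y-yu_x$, the derivative of $u$ under rotation about $(t,0)$; $w_0=\partial_\theta u$. Rotations commute with $\Delta$, so $-\Delta w_t=mw_t$ in $D^+$. By (10.1), $w_t=O(\rho^{1/2})$ and $\nabla w_t=O(\rho^{-1/2})$ at the endpoints of $F$, so $w_t\in H^1(D^+)\cap C(\overline{D^+})$. Its boundary values are as follows.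

- $w_t=0$ on $I$, at endpoints of $F$, and at $(\pm1,0)$ (there $u_y=0$, since $u=0$ on $C$).
- On $\operatorname{int}F$: $w_t=(x-t)u_y$. Moreover $\partial_yw_t=(x-t)u_{yy}-u_x=0$, because $u=u_x=u_{xx}=0$ and $u_{yy}=-mu-u_{xx}=0$.
- On $C$: $w_t=u_\theta-tu_y=-t\,u_r\sin\theta$.
- On $I$: $\omega_t:=\partial_yw_t=(x-t)u_{yy}-u_x=-\big[((x-t)q')'+m(x-t)q\big]$.

**Lemma 11.1.** $a(w_t,\varphi)=0$ for all $\varphi\in H_{F^*}$ and all $t$.

*Proof.* By density take $\tilde\varphi\in C_c^\infty(D\setminus F^*)$ even. Its support meets $\Sigma$ only inside $\operatorname{int}F$, where $w_t$ is smooth up to $\Sigma$ with $\partial_yw_t=0$. Integrate by parts. $\square$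

**Proposition 11.2.** $w_0\not\equiv0$, and
$$m=\mu_2(F)=\mu_2(F^*),\qquad j_{1,1}^2<m\le\kappa^2 . \tag{11.1}$$

*Proof.* If $w_0\equiv0$, $u$ would be radial in $D^+$; vanishing on $\operatorname{int}F\ne\emptyset$, it would be $0$ on an open set, hence everywhere. So $w_0\not\equiv0$. Since $w_0=0$ on $\overline C\cup F^*$, Lemma 3.2 gives $w_0\in H_{F^*}$. By Lemma 11.1, $m$ is an eigenvalue of the $F^*$-problem. By Lemma 3.4, $m=\mu_2(F)>\mu_2(\emptyset)=j_{1,1}^2$. Since $H_0^1(D^+)\subset H_{F^*}$, $\mu_1(F^*)\le j_{1,1}^2<m$. And $\mu_3(F^*)>\kappa^2\ge m$. So $m=\mu_2(F^*)$. $\square$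

Put $k=\sqrt m\in(j_{1,1},\kappa]$. Since $j_{0,1}<k<j_{0,2}$, we have $J_0(k)<0$.

We also need to count the nodal components of $w_t$ for $t\ne0$, when $w_t$ need not vanish on $C$.

**Definition 11.3.** A component $\mathcal C$ of $\{w_t\ne0\}$ in $D^+\cup\operatorname{int}F$ is *isolated* if $w_t=0$ on $\overline{\mathcal C}\cap C$.

For $t=0$ every component is isolated, since $w_0=0$ on $C$. For isolated components Lemma 9.1 applies with $F'=F^*$, $E=\operatorname{int}F$.

**Lemma 11.4.** (i) $\{w_0\ne0\}$ has at most two components. (ii) If $t\ne0$, $\{w_t\ne0\}$ has at most one isolated component.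

*Proof.* (i) Three components would give $\mu_3(F^*)\le m$. (ii) Suppose $\mathcal C_1,\mathcal C_2$ are isolated. Some nonzero $\psi=c_1w_t1_{\mathcal C_1}+c_2w_t1_{\mathcal C_2}\in H_{F^*}$ is orthogonal in $L^2$ to the first eigenfunction for $F^*$, and $R(\psi)=m=\mu_2(F^*)$. So $\psi$ is an eigenfunction. If $c_i\ne0$, then $\psi=c_iw_t$ on $\mathcal C_i\cap D^+$, hence in $D^+$ by unique continuation. So $w_t=0$ on $C$, that is, $t\,u_r\sin\theta=0$ there. Then $u=u_r=0$ on $C$ and $u=0$, a contradiction. $\square$

**Collars.** Suppose $w_t>0$ on $C$. Each point of $C$ has a small disk whose intersection with $\overline{D^+}$ carries $w_t>0$. The intersections of these disks with $D^+$ are convex, and those at neighboring points overlap; as $C$ is connected, their union $V$ is a connected open set, a *collar* of $C$. It lies in one component $\mathcal C_0$ of $\{w_t>0\}$. Points of $D^+$ close to a given point of $C$ are in $V$, so the closure of any other component does not meet $C$: *all other components are isolated*. The same holds with signs reversed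 if $w_t<0$ on $C$.

**An identity.** Let $J(x)=J_0(k|x-t|)$, so that $((x-t)J')'+k^2(x-t)J=0$. On any interval $(\alpha',\beta')\subset I$, two integrations by parts give
$$\int_{\alpha'}^{\beta'}\omega_tJ\,dx=-\big[(x-t)(q'J-qJ')\big]_{\alpha'}^{\beta'}. \tag{11.2}$$

## 12. One endpoint: the Mercedes Star

**Case I**, $F=[b,1)$ and $F^*=(-1,b]$. If $b<0$, Lemma 3.4 gives $m=\mu_2([b,1))>\mu_2([0,1))=\kappa^2$. If $b>0$, (11.1) and Lemma 3.4 give $m=\mu_2((-1,b])>\mu_2((-1,0])=\kappa^2$. Both contradict $m\le\kappa^2$. So $b=0$, $m=\kappa^2$, and by Example 3.3(c) $u=cJ_{3/2}(\kappa r)\sin\frac{3\theta}2$. From $u\le0$ at $\theta=\pi$, where $\sin\frac{3\pi}2=-1$, we get $c>0$. This is the conclusion of Proposition 4.1.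

**In Cases II and III, $a<0<b$.** One of $F$, $F^*$ is $S=(-1,a]\cup[b,1)$, and $\mu_2(S)=m\le\kappa^2$ by (11.1). If $b\le0$, then $S\supset[0,1)$ and $S\setminus[0,1)\supset(-1,a)$, so Lemma 3.4 gives $\mu_2(S)>\kappa^2$. The case $a\ge0$ is symmetric. To finish the proof we must show that Cases II and III cannot occur.

## 13. A Dirichlet segment $[a,b]$ is impossible

Here $F=[a,b]$, $I=(-1,a)\cup(b,1)$ and $a<0<b$.

**Step 1: the sign of $u_r$ on the circle.** By Proposition 9.3, $P$ stays away from $\partial D$. So for small $\delta$, in $1-\delta<|z|<1$, $\tilde u\le0$ is a nonzero solution with $\Delta\tilde u=-m\tilde u\ge0$. Hence $\tilde u<0$ there, and by Hopf's lemma $G:=u_r>0$ on $\overline C$. In particular $q'(1)=G(1,0)>0$.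

**Step 2: one endpoint is far out.** Green's formula in $D^+$ with $\varphi=J_0(kr)$ gives
$$J_0(k)\int_0^\pi G\,d\theta=\int_a^bu_y(x,0)J_0(kx)\,dx ,$$
because $\varphi_y=0$ on $\Sigma$ and $u_y=0$ on $I$. The left side is negative. If $k\max(|a|,|b|)\le j_{0,1}$, the right side is $\ge0$, which is impossible. So, after a mirror if necessary, $kb>j_{0,1}$.

**Step 3: $\omega_0\ge0$ on $(b,1)$.** Let $t\in(a,0)$. On $C$, $w_t=-tG\sin\theta>0$, so all components other than the one containing the collar $V$ are isolated. On $(t,b)$, respectively $(a,t)$, $w_t=(x-t)u_y$ is $\ge0$, respectively $\le0$, and nonzero off a discrete set. So negative components exist. They are isolated, and by Lemma 11.4(ii) there is exactly one, and no further positive component. Hence $\{w_t>0\}$ and $\{w_t<0\}$ are connected in $D^+\cup\operatorname{int}F$, and by Lemma 8.1 so are their intersections with $D^+$.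

Suppose $\omega_t(x_1)<0$ with $x_1\in(b,1)$. As $w_t(x_1,0)=0$, $w_t<0$ just above $x_1$. Take $f'\in(a,t)$ with $w_t(f',0)<0$. By Lemma 8.2 there is a simple arc $\gamma$ joining $x_1$ and $f'$ with interior in $\{w_t<0\}\cap D^+$. Let $Q'$ be its Jordan domain from Lemma 8.3. Take $f\in(t,b)$ with $w_t(f,0)>0$. Then $f\in(f',x_1)$, so small half-disks at $f$ lie in $Q'\cap\{w_t>0\}$. The set $\{w_t>0\}\cap D^+$ is connected and misses $\gamma$, so it lies in $Q'$. But it contains $V$, which has points arbitrarily close to $\partial D$, while $\overline{Q'}$ is compact in $D$. This is a contradiction. So $\omega_t\ge0$ on $(b,1)$, and $t\to0^-$ gives $\omega_0\ge0$ there.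

**Step 4: contradiction.** By (11.2) with $t=0$ on $(b,1)$, using $q=q'=0$ at $b$ and $q(1)=0$,
$$\int_b^1\omega_0\,J_0(kx)\,dx=-q'(1)J_0(k)>0 .$$
But on $(b,1)$ we have $j_{0,1}<kx<k<j_{0,2}$, so $J_0(kx)<0$, while $\omega_0\ge0$. The left side is $\le0$, a contradiction. Case III does not occur.

## 14. Two Dirichlet arms are impossible

Here $F=(-1,a]\cup[b,1)$, $I=(a,b)$ and $a<0<b$.

**Step 1: signs of the normal derivatives.** By Proposition 7.1(c) take $f_1\in(-1,a)$ and $f_2\in(b,1)$, as close to $a$ and $b$ as desired, with $u_y(f_i,0)>0$. Then $u>0$ just above $f_i$. By Lemma 8.2 there is a simple arc from $f_1$ to $f_2$ with interior in $P$; let $Q$ be its Jordan domain. $N\cap D^+$ is connected, misses the arc, and contains small half-disks at points of $I\subset(f_1,f_2)$, which lie in $Q$. So $N\cap D^+\subset Q$, and $u\ge0$ in $D^+\setminus Q$. Hence near $C$, and in small half-disks at points of $(-1,f_1)\cup(f_2,1)$, $u\ge0$ is superharmonic and not identically $0$, so $u>0$. By Hopf's lemma $g:=-u_r>0$ on $C$, and $u_y>0$ on $(-1,f_1)\cup(f_2,1)$.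 Letting $f_1\to a$, $f_2\to b$,
$$g>0\text{ on }C,\qquad u_y>0\text{ on }(-1,a)\cup(b,1). \tag{14.1}$$

**Step 2: for $t\in(a,b)$, $\omega_t$ can change sign only from $-$ to $+$.** On $\operatorname{int}F$, $w_t=(x-t)u_y$ is $>0$ on $(b,1)$ and $<0$ on $(-1,a)$; on $C$, $w_t=t\,g\sin\theta$. First, $\{w_t>0\}$ and $\{w_t<0\}$ in $D^+\cup\operatorname{int}F$ are connected. If $t=0$, both are nonempty, and Lemma 11.4(i) applies. If $t>0$, then $w_t>0$ on $C$. Every negative component is isolated and one exists, and all positive components except the one containing the collar are isolated. By Lemma 11.4(ii) there is exactly one negative component and no further positive one. If $t<0$, the same holds with signs reversed. By Lemma 8.1 the intersections with $D^+$ are connected too.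

Suppose $a<x_1<x_2<b$ with $\omega_t(x_1)>0>\omega_t(x_2)$. Then $w_t>0$ just above $x_1$ and $w_t<0$ just above $x_2$. By Lemma 8.2 there is a simple arc $\gamma_+$ from $x_1$ to some $f_2\in(b,1)$ with interior in $\{w_t>0\}\cap D^+$, and a simple arc $\gamma_-$ from $x_2$ to some $f_1\in(-1,a)$ with interior in $\{w_t<0\}\cap D^+$. Let $Q$ be the Jordan domain of $\gamma_+$. The interior of $\gamma_-$ is connected and misses $\gamma_+$. Near $x_2\in(x_1,f_2)$ it lies in $Q$; near $f_1\notin[x_1,f_2]$ it lies outside $\overline Q$. This contradicts Lemma 8.3. Hence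
$$\text{there are no }x_1<x_2\text{ in }(a,b)\text{ with }\omega_t(x_1)>0>\omega_t(x_2). \tag{14.2}$$

**Step 3: $b-a>2j_{0,1}/k$.** For $t\in(a,b)$, $\omega_t$ is analytic on $(a,b)$ and not identically $0$. Otherwise $w_t$ has zero Cauchy data on $I$, so $w_t\equiv0$; then $t\,g\sin\theta=0$ on $C$ gives $t=0$, and $w_0\equiv0$ is excluded by Proposition 11.2. By (11.2) and $q,q'\to0$ at $a,b$,
$$\int_a^t\omega_tJ\,dx=0=\int_t^b\omega_tJ\,dx,\qquad J(x)=J_0(k|x-t|).$$
If $b-a\le2j_{0,1}/k$, take $t=\frac{a+b}2$. Then $J>0$ on $(a,b)$, so $\omega_t$ takes both signs in $(a,t)$ and both signs in $(t,b)$. Choose $x_1\in(a,t)$ with $\omega_t(x_1)>0$ and $x_2\in(t,b)$ with $\omega_t(x_2)<0$. This contradicts (14.2).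

**Step 4: a first test function.** *The aim is a solution $\varphi$ that is negative wherever it meets the positive quantities in (14.1).* For a solution $\varphi$ of $\Delta\varphi+m\varphi=0$ in $\mathbb R^2$, even in $y$, Green's formula gives
$$\int_0^\pi g\,\varphi\,d\theta+\int_Fu_y\,\varphi\,dx=0. \tag{14.3}$$
Take $\varphi(z)=J_0(k|z-(t,0)|)$ with
$$t\in T:=\Big[a+\frac{j_{0,1}}k,\ b-\frac{j_{0,1}}k\Big],$$
nonempty by Step 3. Points of $F$ have distance at least $j_{0,1}/k$ to $(t,0)$. Since $-1<a$ and $b<1$, $|t|<1-j_{0,1}/k$, so points of $C$ have distance $\ge1-|t|>j_{0,1}/k$. All these distances are at most $1+|t|$. Put $\tau=\frac{j_{0,2}}k-1>0$. If $|t|\le\tau$, then $k$ times each distance lies in $[j_{0,1},j_{0,2}]$, so $\varphi\le0$ on $C\cup F$. On $C$ even $\varphi<0$: for $t=0$ it is the constant $J_0(k)<0$, and for $t\ne0$ points of the open arc $C$ have distance strictly less than $1+|t|$. With (14.1) the left side of (14.3) would be negative. So the interval $T$ misses $[-\tau,\tau]$.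

Here this test function stops: if $T$ lies entirely on one side, no admissible center is available. But that is strong information. After a mirror $T\subset(\tau,\infty)$, so $a+\frac{j_{0,1}}k>\tau$. With $A:=-ka=k|a|$ this reads $k-A>j_{0,2}-j_{0,1}$. Hence
$$k-A>3.115,\qquad A<4.4935-3.115=1.3785,\qquad k+A<5.872<2\pi . \tag{14.4}$$

**Step 5: a second test function, centered at $(a,0)$.** Let $(\rho,\vartheta)$ be polar coordinates at $(a,0)$ with $\vartheta=0$ in the direction $+x$, and $s=k\rho$. The function $J_{1/2}(s)\cos\frac\vartheta2$ vanishes on the left arm and is even across the rest of the axis, so the left arm drops out of Green's formula. Up to a positive factor it has the sign of $\sin s$, and we would want $\pi\le s\le2\pi$ on $C$. But (14.4) only guarantees $s\ge k-A>3.115$, which may fall short of $\pi$ by less than $0.0267$. A small second term repairs this. Put $j(s)=\frac{\sin s}s-\cos s$. Using $\sqrt{\pi/2}\,J_{1/2}(s)=\frac{\sin s}{\sqrt s}$, $\sqrt{\pi/2}\,J_{3/2}(s)=\frac{j(s)}{\sqrt s}$ and $\cos\frac{3\vartheta}2=\cos\frac\vartheta2(2\cos\vartheta-1)$,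 define
$$\varphi=\sqrt{\tfrac\pi2}\Big[J_{1/2}(s)\cos\tfrac\vartheta2+\tfrac1{20}J_{3/2}(s)\cos\tfrac{3\vartheta}2\Big]=\frac{\cos(\vartheta/2)}{\sqrt s}\,E,\qquad E=\sin s+\tfrac1{20}(2\cos\vartheta-1)\,j(s).$$
In $D^+$, $\Delta\varphi+m\varphi=0$. Also $\varphi=0$ on $(-1,a)$ and $\varphi_y=0$ on $(a,1)$. Near $(a,0)$, $\varphi=O(\rho^{1/2})$ and $\nabla\varphi=O(\rho^{-1/2})$. With (10.1) the integrand $\varphi\,\partial_nu-u\,\partial_n\varphi$ on a half-circle of radius $\rho$ at $(a,0)$ is $O(\rho)$, so its contribution is $O(\rho^2)$. At $(b,0)$, where $\varphi$ is smooth, the contribution also tends to $0$. On $(-1,a)$ both $u$ and $\varphi$ vanish; on $(a,b)$ both $u_y$ and $\varphi_y$ vanish. So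
$$\int_0^\pi g\,\varphi\,d\theta+\int_b^1u_y\,\varphi\,dx=0. \tag{14.5}$$
We show $E\le0$ on $C$ and $E<0$ on $(b,1)$. Since $\cos(\vartheta/2)>0$ on $C$ and on $(b,1)$, and by (14.1), this contradicts (14.5).

**Step 6: facts about $j$ and $\sin$.** We have $(sj)'=(\sin s-s\cos s)'=s\sin s$, so $sj$ increases on $(0,\pi)$ and decreases on $(\pi,2\pi)$. It vanishes at $0$ and at $\kappa\in(\pi,2\pi)$. So $j>0$ on $(0,\kappa)$ and $j<0$ on $(\kappa,2\pi]$. On $[\pi,\kappa]$, $j\le-\cos s\le1$. For $s\ge4$, $|j|\le1+\frac1s\le1.25$. On $[3.83,5.872]$, $\sin s\le\max(\sin3.83,\sin5.872)\le-0.39$.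

**Step 7: $E<0$ on $(b,1)$.** Here $\vartheta=0$ and $s\in(k(b-a),k(1-a))\subset(2j_{0,1},k+A)\subset(4.80,5.872)$, by Step 3 and (14.4). So $\sin s<0$ and, as $s>\kappa$, $j(s)<0$. Hence $E=\sin s+\frac1{20}j(s)<0$.

**Step 8: $E\le0$ on $C$.** Here $s\in[k-A,k+A]\subset(3.115,5.872)$. From $|z|=1$ and $a<0$, $\cos\vartheta=\frac{\rho^2+a^2-1}{2|a|\rho}$. There are four cases.

- (α) $\cos\vartheta>\frac12$. Then $\rho^2-|a|\rho+a^2>1$. This forces $\rho>1$, because for $\rho\le1$ the left side is at most $\max(\rho,|a|)^2\le1$. So $s>k>3.83$ and $\sin s\le-0.39$. Since $0<2\cos\vartheta-1\le1$ and $j\le1$, $E\le-0.39+0.05<0$.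
- (β) $\cos\vartheta\le\frac12$, $s>\kappa$. Here $-3\le2\cos\vartheta-1\le0$, so $E\le\sin s+\frac3{20}|j(s)|\le-0.39+0.1875<0$.
- (γ) $\cos\vartheta\le\frac12$, $\pi\le s\le\kappa$. Then $\sin s\le0$, $2\cos\vartheta-1\le0$ and $j\ge0$, so $E\le0$.
- (δ) $s<\pi$. Write $s=k-A+\delta$. By (14.4), $0\le\delta<\pi-3.115<0.0267$, and $A\ge k-s>k-\pi>0.68$. We claim $\cos\vartheta\le-\frac12$, that is, $\rho^2+|a|\rho+a^2\le1$, or $s^2+As+A^2\le k^2$. Since $s^2+As+A^2=k^2-A(k-A)+\delta(2k-A)+\delta^2$, the claim is $\delta(2k-A)+\delta^2\le A(k-A)$. The right side is $>0.68\cdot3.115>2.1$, the left side is $<0.0267\cdot9+0.001<0.25$. So $2\cos\vartheta-1\le-2$. With $0<\sin s\le\pi-s<0.0267$ and $j(s)\ge-\cos s>0.99$, $E\le0.0267-0.099<0$.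

In (α) we have $s>3.83>\pi$, so (α)–(δ) cover all of $C$. Thus (14.5) is contradicted and Case II does not occur.

By Proposition 9.3 only Case I remains. Section 12 then gives $m=\kappa^2$ and the formula for $u=\alpha u_1-\beta u_3$, which is Proposition 4.1. By Step 4 of Section 4 this proves Theorem 1.1, and with it Corollary 1.2. $\blacksquare$
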